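# Bounded languages of two-way one-counter nets have semilinear Parikh images

## 1. Nets, bounded languages, semilinear sets, covering

Throughout, $\mathbb N=\{0,1,2,\dots\}$.

**Definition (2-OCN).** A *two-way one-counter net* is a nondeterministic finite-state automaton with a two-way read-only head and one counter with values in $\mathbb N$. The input $w\in\Sigma^*$ stands between end-markers $\vdash$ and $\dashv$. A transition is a tuple $(q,\sigma,\delta,z,q')$: in state $q$, reading $\sigma$, the net may go to state $q'$, move the head by $\delta\in\{-1,0,1\}$ (never beyond the end-markers) and add $z\in\mathbb Z$ to the counter. It may be taken only if the counter stays nonnegative. The counter can never be tested for zero. A run starts in the initial state on $\vdash$ with counter $0$, and $w$ is accepted if some run reaches the accepting state $q_{\rm acc}$. The language is $L(\mathcal A)$. A deterministic 2-OCN is called a 2-DOCN.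

We write $Q$ for the state set and fix $Z\ge 1$ with $|z|\le Z$ for all transitions.

*Example.* Let $p$ be initial, with transitions $(p,\vdash,1,0,p)$, $(p,a,1,1,p)$, $(p,b,1,-1,r)$, $(r,b,1,-1,r)$, $(p,\dashv,0,0,q_{\rm acc})$, $(r,\dashv,0,0,q_{\rm acc})$. The net counts up on $a$'s, down on $b$'s, and is stuck if an $a$ follows a $b$. It accepts $\{a^nb^m: m\le n\}$. Call it $\mathcal A_\le$.

**Definition (bounded language).** A language is *bounded* if it is contained in $a_1^*a_2^*\cdots a_k^*$ for some letters $a_1,\dots,a_k$, which need not be distinct.

*Example.* $\{a^nb^m:m\le n\}\subseteq a^*b^*$ is bounded, and so is $\{a^nba^n:n\ge 0\}\subseteq a^*b^*a^*$. The set $\{a,b\}^*$ is not: a word in $a_1^*\cdots a_k^*$ has at most $k-1$ changes of letter.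

**Definition (Parikh image).** The *Parikh image* of a language $L$ over the letters $a_1,\dots,a_k$ is the set of vectors $(|w|_{a_1},\dots,|w|_{a_k})$, $w\in L$, where $|w|_\ell$ is the number of occurrences of the letter $\ell$ in $w$.

*Example.* The Parikh image of $L(\mathcal A_\le)$ is $\{(n,m):m\le n\}$.

**Definition (semilinear set).** A set $E\subseteq\mathbb N^d$ is *semilinear*, or *Presburger*, if it is definable in first-order logic over $(\mathbb N,+)$. It is *effectively* semilinear if a defining formula can be computed from the given data.

We use the following textbook facts. By the Ginsburg–Spanier theorem, $E$ is semilinear if and only if it is a finite union of *linear sets* $\{v_0+\lambda_1v_1+\dots+\lambda_rv_r:\lambda_i\in\mathbb N\}$, with base point $v_0\in\mathbb N^d$ and periods $v_i\in\mathbb N^d$, and the translation is effective both ways. Linear inequalities with integer coefficients and congruences modulo a fixed number are definable. Since we have a logic, unions, intersections, complements, projections ($\exists$) and universal quantification are free. By Presburger's quantifier elimination, every definable set is effectively a Boolean combination of linear inequalities and congruences.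

*Example.* $\{(n,m):m\le n\}$ is the linear set with base point $(0,0)$ and periods $(1,0),(1,1)$. The set of squares is not semilinear: being infinite, it would contain $\{v_0+\lambda\sigma:\lambda\in\mathbb N\}$ for some $\sigma\ge1$, hence two squares at distance $\sigma$ beyond every bound, while $(N+1)^2-N^2=2N+1>\sigma$ for large $N$.

**Definition (cells, nodes, configurations, covering).** Let $k\ge 0$, let $b_1,\dots,b_k$ be distinct letters, $n\in\mathbb N_{\ge1}^k$, and $u_n=b_1^{n_1}\cdots b_k^{n_k}$. Put $b_0=\vdash$, $b_{k+1}=\dashv$, $n_0=n_{k+1}=1$. A *cell* is a pair $(i,x)$ with $0\le i\le k+1$, $1\le x\le n_i$. It is the $x$-th cell of block $i$. A *node* is $(q,i,x)$ with $q\in Q$, and a *configuration* is $(q,i,x,c)$ with $c\in\mathbb N$. The *control graph* on the nodes has an edge for every transition, ignoring the counter. We write $(v,c)\rightsquigarrow_n(v',c')$, and say that $(v,c)$ *covers* $(v',c')$, if some run on $u_n$ leads from $(v,c)$ to $(v',c'')$ with $c''\ge c'$.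

*Example.* Take $\mathcal A_\le$ with $b_1=a$, $b_2=b$, $n=(3,1)$. The run $(p,0,1,0)\to(p,1,1,0)\to(p,1,2,1)\to(p,1,3,2)$ shows $(p,0,1,0)\rightsquigarrow_n(p,1,3,2)$. Also $(p,0,1,0)\rightsquigarrow_n(p,1,3,1)$, although no run reaches that configuration exactly. But $(p,0,1,0)$ does not cover $(p,1,3,3)$.

## 2. Semilinearity of bounded 2-OCN languages

The following question appears in "Two-Way One-Counter Nets Revisited". Is the Parikh image of every bounded language accepted by a 2-OCN semilinear? Two facts are known: (i) it is so for 2-DOCNs; (ii) for a 2-OCN with $L(\mathcal A)\subseteq a_1^*\cdots a_k^*$ and any $\Gamma\subseteq\{a_1,\dots,a_k\}$, the set $\{\sum_{\ell\in\Gamma}|w|_\ell: w\in L(\mathcal A)\}\subseteq\mathbb N$ is effectively semilinear. The proof below uses neither. The answer is yes.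

**Theorem 1.** If $L(\mathcal A)\subseteq a_1^*\cdots a_k^*$ for a 2-OCN $\mathcal A$, then the Parikh image of $L(\mathcal A)$ is effectively semilinear.

**Theorem 2.** For every 2-OCN $\mathcal A$ over $\Sigma$ and all $w_1,\dots,w_k\in\Sigma^*$, the set $\{(n_1,\dots,n_k): w_1^{n_1}\cdots w_k^{n_k}\in L(\mathcal A)\}$ is effectively semilinear.

**Theorem 3.** For all $q,i,q',i'$, the covering relation $\{(n,x,c,x',c'): n\in\mathbb N_{\ge1}^k,\ (q,i,x,c)\rightsquigarrow_n(q',i',x',c')\}$ is effectively semilinear.

Two complements show that the answer is exact and that it depends on the acceptance condition.

**Theorem 4.** Let $a_1,\dots,a_k$ be distinct. A language $L\subseteq a_1^*\cdots a_k^*$ is accepted by a 2-OCN if and only if its Parikh image is semilinear.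

**Proposition 5.** If acceptance additionally requires counter value $0$ at the end, Theorem 1 fails.

## 3. A machine that tries to multiply, and two one-state blocks

A two-way head can sweep over the input again and again, so one may fear multiplication. Consider a net that checks the form $a^nb^m$, then sweeps over the $a$-block any number $j\ge0$ of times adding $n$ each time (returning without touching the counter), then sweeps once over the $b$-block subtracting $m$, and accepts at $\dashv$. It accepts $a^nb^m$ iff $jn\ge m$ for some $j$, that is, iff $n\ge1$ or $m=0$. This set is semilinear. The product $jn$ is hidden because too large a counter does no harm.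

Next, two computations inside one block of length $m$ with a single state $q$. Write a transition as its effect (head displacement, counter change).

*Effects $(1,2)$ and $(-1,-1)$.* One step right and one step left give $+1$ at the same place. If $x<m$, these two steps can be made from any counter, so the counter at $x$ can be made as large as we like, and then every configuration of the block is covered. If $x=m\ge2$ and $c\ge1$, one step left brings us to that situation. If $x=m$ and $c=0$, the net is stuck. So the covering relation is described by a few inequalities, plus a special case at the border.

*Effects $(1,1)$ and $(-1,-1)$.* Here $c-x$ never changes. If $c'\le c+(x'-x)$ with $c'\ge0$, walking straight from $x$ to $x'$ is valid, since the counter changes monotonically from $c$ to $c+(x'-x)\ge 0$. So $(q,x,c)$ covers $(q,x',c')$ iff $c'\le c+(x'-x)$.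

In the first block one can pump on the spot; in the second a linear potential forbids it, and straight walks are as good as any. The proof shows that, far from the ends of a block, a strongly connected piece of the control behaves like one of these two.

## 4. From languages to the covering relation

**Theorem 3 implies Theorem 2.** The purpose of this step is to replace words $w_i$ by letters and acceptance by covering. Drop the $i$ with $w_i=\varepsilon$; their $n_i$ are unconstrained. We build $\mathcal A'$ over distinct letters $b_1,\dots,b_k$ that accepts $b_1^{n_1}\cdots b_k^{n_k}$ iff $\mathcal A$ accepts $w_1^{n_1}\cdots w_k^{n_k}$. One cell $b_i$ represents one copy of $w_i$, and the position inside the copy is kept in the state. The states are $(q,j)$ with $1\le j\le\max_i|w_i|$, $(q,\to)$, $(q,\leftarrow)$, and a new accepting state. The initial state is $(q_0,\to)$, where $q_0$ is initial in $\mathcal A$. The transitions are as follows.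

- On $b_i$ in state $(q,j)$ with $j\le|w_i|$, a transition $(q,w_i[j],\delta,z,q')$ of $\mathcal A$ becomes a stationary move to $(q',j+\delta)$ if $1\le j+\delta\le|w_i|$, a left move to $(q',\leftarrow)$ if $j+\delta=0$, and a right move to $(q',\to)$ if $j+\delta=|w_i|+1$; in each case $z$ is added.
- On $b_i$, $(q,\to)$ passes to $(q,1)$ and $(q,\leftarrow)$ passes to $(q,|w_i|)$, stationary and adding $0$.
- On end-markers, $(q,\to)$ and $(q,\leftarrow)$ both simulate $q$, going to $(q',\to)$ after a right move, to $(q',\leftarrow)$ after a left move, and to either after a stationary move.
- Every state carrying $q_{\rm acc}$ may pass to the new accepting state, stationary and adding $0$.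

A head that leaves a copy to the right enters the next one at its first letter, and symmetrically on the left, so the runs correspond. For $I\subseteq\{1,\dots,k\}$, the vectors with support exactly $I$ are handled by Theorem 3 applied to $\mathcal A'$ and the letters $(b_i)_{i\in I}$: the word is accepted iff the initial configuration, with counter $0$, covers $(q,i,x,0)$ for the accepting state $q$ of $\mathcal A'$ and some $i,x$. This is a finite disjunction over $i$ with $\exists x$. Take the finite union over $I$. $\square$

**Theorem 2 implies Theorem 1.** Apply Theorem 2 with $w_i=a_i$. The Parikh image is the image of the resulting set under a linear map that adds up the $n_i$ belonging to the same letter (the identity if the $a_i$ are distinct). $\square$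

From now on the goal is Theorem 3.

## 5. Short runs, and what counting transitions misses

**Monotonicity.** If a run leads from $(v,c)$ to $(v',c')$, the same transitions lead from $(v,c+d)$ to $(v',c'+d)$ for every $d\ge0$. Hence $\rightsquigarrow_n$ is transitive, and it is preserved by raising the source counter and by lowering the target counter.

**Lemma 6 (short runs).** $(v,c)\rightsquigarrow_n(v',c')$ holds iff one of the following holds.

- (A) There is a run from $(v,c)$ to some $(v',c'')$ with $c''\ge c'$ that visits each node at most once.
- (B) There is a run $(v,c)\to^*(y,d)\to^*(y,d_1)$ with $d_1>d$ that visits each node at most twice in total, and $v'$ is reachable from $y$ in the control graph.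

*Proof.* (⇐) Case (A) is clear. In case (B), the cycle at $y$ has positive effect, so by monotonicity it can be repeated until the counter exceeds any given bound; then the graph path to $v'$ can be executed and ends with counter at least $c'$.

(⇒) Take a shortest run from $(v,c)$ to some $(v',c'')$ with $c''\ge c'$. If no node repeats, (A) holds. Otherwise, every part of the run between two visits of the same node has positive effect: a part with effect $\le0$ could be deleted by monotonicity, giving a shorter run that ends at least as high. Consider the shortest prefix in which a node repeats, and let $y$ be that node. In this prefix $y$ is visited twice and every other node at most once; the part between the two visits of $y$ has positive effect; and the rest of the run shows that $v'$ is reachable from $y$. This is (B). $\square$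

So we need only describe runs that visit each node at most twice. Such a run visits each cell at most $2|Q|$ times, and a first plan suggests itself. Let a one-way automaton read the word from left to right and guess, for each cell, the ordered list of the visits with the transitions used, checking that neighboring lists fit together. Let it output the counter changes as letters and apply Parikh's theorem. That plan aims at a Presburger description of the *total* effect of the run.

It stops at the requirement that the counter be nonnegative at every moment. Compare a run that sweeps right over a block adding $1$ per cell and comes back subtracting $1$ per cell with a run that first subtracts and then adds. In every cell each has one change $+1$ and one change $-1$, and each has total $0$. Started with counter $0$, the first is valid and the second is not. The validity of a run is a condition on all its prefixes in time; a prefix in time is not a prefix of the word, and the number of moments grows with the length of the word, while a Parikh image records a fixed number of totals.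

The way around has three parts. The cells within a constant distance of the ends of the blocks are boundedly many, so a run as in Lemma 6 spends only boundedly many steps there. Between these steps it makes boundedly many stays deep inside a block, inside a strongly connected component of the control. In such a stay the component can either pump the counter on the spot, so that a moderately large counter is as good as infinity, or it obeys a linear potential, and then a stay can be replaced by boundedly many pieces of two kinds: pieces with a bounded counter, which are finite-state, and straight pieces $u\alpha^jv$, which are given by explicit inequalities.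

## 6. Finite-state reachability is Presburger

This section provides the tool for everything that does not involve an unbounded counter. We use two textbook facts: two-way nondeterministic finite automata accept effectively regular languages, and, by Parikh's theorem, regular languages have effectively semilinear Parikh images.

**Lemma 7.** (a) Let $D$ be a finite directed graph whose edges carry labels $\delta\in\{-1,0,1\}$, and let $v,v'$ be vertices. The set of $(m,x,x')$ with $1\le x,x'\le m$ such that there is a walk from $(v,x)$ to $(v',x')$ in $D\times[1,m]$ (an edge labeled $\delta$ changes the position by $\delta$) is effectively semilinear.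

(b) For fixed $(q,i),(q',i')$, the set of $(n,x,x')$ such that $(q',i',x')$ is reachable from $(q,i,x)$ in the control graph on $u_n$ is effectively semilinear.

*Proof.* In (a) consider the word $0^m$, in (b) the word $\vdash u_n\dashv$ with the end-markers treated as ordinary letters. Mark the letter at the source cell with $\mathsf s$ and the letter at the target cell with $\mathsf t$; one letter may carry both marks. A two-way automaton scans to the mark $\mathsf s$, then simulates the walk with its head, starting from the required vertex or state, ignoring marks and never leaving the word. It may accept when it is at the mark $\mathsf t$ in the required vertex or state. So the set of accepted marked words is effectively regular. Intersect it with the regular language of correctly marked words of the required shape (in (b): $n_j\ge1$ for all $j$, source mark in block $i$, target mark in block $i'$), and fix the relative order of the marks if they lie in the same block: $x<x'$, $x=x'$ or $x>x'$.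

In the resulting words, each maximal unmarked stretch of equal letters, delimited by marks and changes of letter, has a fixed place in the shape. For instance, in (a) with $x<x'$ the words are $0^{p}\,0_{\mathsf s}\,0^{q}\,0_{\mathsf t}\,0^{r}$. Replace the letters of each stretch by a fresh letter: take the inverse image under the homomorphism that sends fresh letters to the original ones, and intersect with the regular language prescribing the shape, here $f_1^*\,0_{\mathsf s}\,f_2^*\,0_{\mathsf t}\,f_3^*$. The language stays regular. By Parikh's theorem the vectors of lengths of the stretches form an effectively semilinear set. The wanted tuple is an affine function of these lengths; in the instance, $m=p+q+r+2$, $x=p+1$, $x'=p+q+2$. Take the finite union over the orders. $\square$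

## 7. One block: the statement to prove, and its building blocks

Fix $i\in\{1,\dots,k\}$. Let $G_i$ be the multigraph on $Q$ whose edges are the transitions reading $b_i$. For a path $\pi$ in $G_i$, let $dx(\pi)$ be its total head displacement, $dc(\pi)$ its total counter change, and $\mathrm{eff}(\pi)=(dx(\pi),dc(\pi))$. Then $|dx(\pi)|\le|\pi|$ and $|dc(\pi)|\le Z|\pi|$. Fix a strongly connected component (SCC) $S$ of $G_i$, with $s=|S|\ge1$; it may be a single vertex without edges. *All paths below are in $S$*: all their vertices lie in $S$. A *simple cycle* is a simple closed path of length $\ge1$ in $S$; its length is at most $s$. Every path decomposes into a simple path with the same ends, of length $\le s-1$, and a multiset of simple cycles (cut out cycles one after the other).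

Consider a block of length $m$ and configurations $(q,x,c)$ with $1\le x\le m$. An *$S$-run* uses edges of $S$ and keeps positions in $[1,m]$ and counters $\ge0$. Write $\kappa\rightsquigarrow\kappa'$ for covering by runs inside the block. A run is *$W$-deep* if all its positions lie in $[W+1,m-W]$. For example, with $m=10$ and $W=3$ the deep positions are $4,5,6,7$, and any walk of length at most $3$ from a deep position stays in the block.

**Lemma 8 (Block Lemma).** One can compute $W\ge1$ and, for $p,q\in S$, a Presburger relation $P_S$ between $(p,x,c)$ and $(q,x',c')$, with parameter $m$, such that:

- (Soundness) $P_S(\kappa,\kappa')$ implies $\kappa\rightsquigarrow\kappa'$.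
- (Completeness) If there is a $W$-deep $S$-run from $\kappa$ to $\kappa'$ visiting each node $(q,x)$ at most twice, then $P_S(\kappa,\kappa')$.

The relation must not claim too much anywhere in the block, but it only has to catch runs that stay away from the ends. The proof takes Sections 8 to 12.

**Mirror symmetry.** This lets us treat left and right alike. Replacing $x$ by $m+1-x$ and $\delta$ by $-\delta$ in all edges maps $S$-runs to $S$-runs and preserves deepness, counters and numbers of visits. Hence the Block Lemma for the mirrored $S$ gives it for $S$, by substituting $m+1-x$ and $m+1-x'$ for $x$ and $x'$ in the formula.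

**Building blocks.** We list relations from which $P_S$ will be composed; each is Presburger and contained in $\rightsquigarrow$. The first two are $\mathrm{Id}$ and $\mathrm{Step}$ (one edge of $S$ inside the block).

*$F_H$, bounded counter.* For $H\in\mathbb N$, $F_H(\kappa,\kappa')$ holds if there is a possibly empty sequence of $S$-steps and *loss steps* $(q,x,c)\to(q,x,c-1)$ from $\kappa$ to $\kappa'$ with all counters in $[0,H]$ and all positions in $[1,m]$. It is Presburger by Lemma 7(a), applied to the graph on $S\times\{0,\dots,H\}$ whose edges are the $S$-edges, with the counter update kept inside $\{0,\dots,H\}$, and the loss edges labeled $0$; one takes the finite disjunction over the two counter values. It is sound: omitting the loss steps gives, by monotonicity, a valid run that ends in the same node at least as high. It is transitive.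

*$\mathrm{Str}$, straight pieces.* $\mathrm{Str}(\kappa,\kappa')$ holds if there are paths $u,\alpha,v$ in $S$ with $|u|+|v|\le C_1:=3s^3$, $\alpha$ closed (possibly empty), $|\alpha|\le s$, and $j\in\mathbb N$ such that $u\alpha^jv$ is a path whose execution from $\kappa$ is an $S$-run ending in the node of $\kappa'$ with counter $\ge c'$. There are finitely many triples $(u,\alpha,v)$. For one triple, the formula says: there is $j$ such that

- for every prefix $\beta$ of $u$: $1\le x+dx(\beta)\le m$ and $c+dc(\beta)\ge0$;
- for all $l<j$ and every prefix $\beta$ of $\alpha$: $1\le x+dx(u)+l\,dx(\alpha)+dx(\beta)\le m$ and $c+dc(u)+l\,dc(\alpha)+dc(\beta)\ge0$;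
- for every prefix $\beta'$ of $v$: $1\le x+dx(u)+j\,dx(\alpha)+dx(\beta')\le m$ and $c+dc(u)+j\,dc(\alpha)+dc(\beta')\ge0$;
- $x'=x+dx(u)+j\,dx(\alpha)+dx(v)$ and $c'\le c+dc(u)+j\,dc(\alpha)+dc(v)$.

Here $dx(\alpha),dc(\alpha),\dots$ are fixed integers, so everything is linear in $m,x,c,x',c',l,j$. All moments of the run are tested by one universal quantifier over $l$. This is how straight pieces avoid the obstacle of Section 5.

*$\mathrm{Bd}_C$, bounded length.* There is an $S$-run of length $\le C$ from $\kappa$ to $\kappa'$. This is a finite disjunction over paths, each giving a conjunction of linear equations and inequalities.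

A composition $R\circ R'$ means first $R$, then $R'$. It is expressed by a finite disjunction over the intermediate state and $\exists$ over its position and counter. So compositions of finitely many such relations are Presburger, and they are sound by transitivity of $\rightsquigarrow$.

## 8. Two types of strongly connected components

**Definition (types).** $S$ is *mixed* if it has simple cycles with $dx>0$ and with $dx<0$; otherwise it is *one-directional*. $S$ is *of type $+$* if

- (a) some simple cycle has $dx=0$ and $dc>0$; or
- (b) there are simple cycles with effects $(a,r)$ and $(-b,t)$, $a,b>0$, with $br+at>0$.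

Otherwise $S$ is *of type $0$*.

In (b), $b$ copies of the first cycle and $a$ copies of the second have total displacement $0$ and total gain $br+at$. Mirroring exchanges the roles of the two cycles in (b), so all these notions are mirror invariant.

*Examples*, with one state $q$ and loops given by their effects. Loops $(1,2),(-1,-1)$: mixed, type $+$ by (b), since $1\cdot2+1\cdot(-1)=1$. Loops $(0,1),(1,-1)$: one-directional, type $+$ by (a). Loops $(1,1),(-1,-1)$: mixed, type $0$, since $1\cdot1+1\cdot(-1)=0$. Loops $(1,-1),(-1,0)$: mixed, type $0$, since $1\cdot(-1)+1\cdot0=-1$.

## 9. Type $+$, cycles in both directions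

Let $S$ be mixed and of type $+$. We show that every state can pump on the spot.

**Lemma 9.** Every $q\in S$ lies on a closed path $\lambda_q$ at $q$ with $dx(\lambda_q)=0$ and $dc(\lambda_q)>0$.

*Proof.* Let $\gamma_+,\gamma_-$ be simple cycles with effects $(a,r)$, $(-b,t)$, $a,b>0$. If (b) holds, choose them as witnesses of (b); otherwise choose them arbitrarily and let $\gamma$ be a cycle as in (a), with effect $(0,e)$, $e>0$. Let $\theta$ be a closed path at $q$ through vertices of $\gamma_+$ and $\gamma_-$, and of $\gamma$ if $\gamma$ is used; it exists since $S$ is strongly connected. Put $g=dx(\theta)$. Take $\theta^{ab}$, and insert $\gamma_+$ a total of $b\max(0,-g)$ times and $\gamma_-$ a total of $a\max(0,g)$ times. The displacement is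
$$abg+ab\max(0,-g)-ab\max(0,g)=0.$$
Now insert $N$ times more either $\gamma$, or the bundle of $b$ copies of $\gamma_+$ and $a$ copies of $\gamma_-$. The displacement stays $0$, and $dc$ grows by $Ne$, resp. $N(br+at)$. For large $N$, $dc>0$. $\square$

**Step 1: the relation.** We define $P_S$ so that a large counter counts as infinite. Let $W=\max_q|\lambda_q|\ge1$ and $M=ZW$. Let $U$ relate $(q_1,x_1,c_1)$ to $(q',x',c')$ iff $c_1\ge M$, $W<x_1\le m-W$, and $(q',x')$ is reachable from $(q_1,x_1)$ in the graph $S\times[1,m]$, ignoring the counter; $c'$ is arbitrary. It is Presburger by Lemma 7(a). Put
$$P_S=(\mathrm{Id}\cup F_{M+Z})\circ(\mathrm{Id}\cup U).$$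

**Step 2: soundness.** We check that $U\subseteq{\rightsquigarrow}$. From $(q_1,x_1,c_1)$ iterate $\lambda_{q_1}$. Positions stay within $W$ of $x_1$, hence in $[1,m]$. In the first round the counter stays $\ge c_1-ZW\ge0$, and each later round starts higher. When the counter is large enough, follow the graph path to $(q',x')$, ending with counter $\ge c'$.

**Step 3: completeness.** We split a deep run at the first large counter. Take a $W$-deep $S$-run from $\kappa$ to $\kappa'$. If all counters are $<M$, use $F_{M+Z}$. Otherwise let $(q_1,x_1,c_1)$ be the first configuration with $c_1\ge M$. If it is not the first configuration of the run, then $c_1<M+Z$, and $F_{M+Z}$ leads to it; if it is, use $\mathrm{Id}$. The rest of the run shows that $U$ relates it to $\kappa'$, since $x_1$ is deep. This proves the Block Lemma in this case.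

## 10. Type $+$, all cycles in one direction

Let $S$ be one-directional and of type $+$. By mirror symmetry we may assume that all simple cycles have $dx\ge0$. Then (b) is impossible, so (a) gives a simple cycle $\gamma$ with $dx=0$, $dc>0$; fix a vertex $r$ on it.

The relation of Section 9 would now be unsound. Let $S=\{q,r\}$ with a loop $(0,1)$ at $r$, an edge $q\to r$ with effect $(1,0)$ and an edge $r\to q$ with effect $(0,0)$. To pump from $(q,x)$ one must visit $r$, and every nonempty closed path at $q$ has $dx\ge1$. So $(q,x,c)$ does not cover $(q,x,c+1)$, however large $c$ is. The trip to $r$ may cost displacement, and we must win it back from the rest of the run. If the rest moves far, this is possible; if it does not, the rest is short.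

**Step 1: the relation.** We define a version of $U$ that pumps at $r$. For $q\in S$ fix paths $u_q:q\to r$ and $u'_q:r\to q$ of length $<s$ if $q\ne r$, and empty if $q=r$. Put
$$W=2s^2+2s,\quad M=2sZ,\quad C'=2s(s+1),\quad C_6=2s(C'+2s+1).$$
Let $U$ relate $(q_1,x_1,c_1)$ to $(q',x',c')$ iff $c_1\ge M$, $W<x_1\le m-W$, and $(q',x')$ is reachable from $(r,x_1+dx(u_{q_1}))$ in the graph $S\times[1,m]$; $c'$ is arbitrary. It is Presburger by Lemma 7(a). Put
$$P_S=(\mathrm{Id}\cup F_{M+Z})\circ(\mathrm{Id}\cup U\cup\mathrm{Bd}_{C_6}).$$

**Step 2: soundness.** We check that $U\subseteq{\rightsquigarrow}$. Execute $u_{q_1}$, iterate $\gamma$ from $r$ until the counter is large enough, then follow the graph path. In the first two phases positions stay within $2s\le W$ of $x_1$. The counter falls by at most $sZ$ along $u_{q_1}$ and by at most another $sZ$ in the first round of $\gamma$, so it stays $\ge c_1-2sZ\ge 0$; later rounds start higher.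

**Step 3: completeness, reduction to the part after the first large counter.** Take a $W$-deep $S$-run from $\kappa$ to $\kappa'$ visiting each node at most twice. If all counters are $<M$, use $F_{M+Z}$. Otherwise reach the first configuration $(q_1,x_1,c_1)$ with $c_1\ge M$ by $\mathrm{Id}$ or $F_{M+Z}$, as in Section 9. Let $\pi$ be the remaining path, ending in $\kappa'=(q',x',c')$, and $D=dx(\pi)=x'-x_1$.

**Step 4: $D<C'$.** We show that $\pi$ is short. Every path has $dx\ge-(s-1)$, since it consists of a simple path and cycles with $dx\ge0$. Applied to the prefixes of $\pi$, this bounds positions below by $x_1-s$; applied to the suffixes, it bounds them above by $x'+s$. The interval $[x_1-s,x'+s]$ contains at most $C'+2s+1$ cells, and each node is visited at most twice, so $|\pi|\le2s(C'+2s+1)=C_6$ and $\mathrm{Bd}_{C_6}$ applies.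

**Step 5: $D\ge C'$.** We show that $U$ applies. Write $u,u'$ for $u_{q_1},u'_{q_1}$ and $g=dx(uu')$. The path $uu'$ is closed, so it decomposes into simple cycles and $g\ge0$; also $g\le2s$. We need a path $\pi'$ from $r$ to $q'$ with $dx(\pi')=D-dx(u)$ that stays in $[1,m]$ when started at $x_1+dx(u)$.

If $g=0$, take $\pi'=u'\pi$. Then $dx(u')=-dx(u)$; the part $u'$ stays within $2s$ of $x_1$ and ends at $x_1$, and then the original positions follow.

If $g>0$, we remove from $\pi$ closed pieces whose total displacement is a multiple of $g$. For $0\le l\le D$ let $t_l$ be the first time at which $\pi$ is at position $x_1+l$. It exists and is strictly increasing in $l$, because steps change the position by at most $1$. For each $h=0,\dots,g-1$ consider the $s+1$ times $t_{h(s+1)},\dots,t_{h(s+1)+s}$. The largest index used is at most $(2s-1)(s+1)+s=C'-1<D$. In each group, two times carry the same state, and the part of $\pi$ between them is a closed factor with $dx\in[1,s]$. Different groups occupy disjoint time intervals, so we have $g$ pairwise disjoint closed factors. Among $g$ integers some nonempty subset has a sum divisible by $g$: among the $g+1$ prefix sums, including the empty one, two agree modulo $g$. So some nonempty subset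 of the factors has total displacement $jg$ with $j\ge1$, and $jg\le gs\le2s^2$. Let $\pi^-$ be $\pi$ without these factors, a path from $q_1$ to $q'$, and put
$$\pi'=u'(uu')^{j-1}\pi^-.$$
Its displacement is $(g-dx(u))+(j-1)g+(D-jg)=D-dx(u)$, as required. Started at $x_1+dx(u)$, the part $u'(uu')^{j-1}$ stays within $jg+2s\le2s^2+2s=W$ of $x_1$, hence in $[1,m]$, and ends at $x_1+jg$. In $\pi^-$ each position is the original one plus $jg$ minus the displacement already removed, so it is shifted by an amount in $[0,jg]\subseteq[0,2s^2]$. As the original positions are $W$-deep, all positions lie in $[1,m]$. Hence $U$ relates $(q_1,x_1,c_1)$ to $\kappa'$. This proves the Block Lemma in this case.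

## 11. Type $0$: a potential, and straightening

Let $S$ be of type $0$.

**Step 1: the potential.** We extract a linear bound from the failure of (a) and (b). Let $\rho_+=\max dc(\gamma)/dx(\gamma)$ over the simple cycles with $dx>0$ ($-\infty$ if there are none), and $\rho_-=\min dc(\gamma)/dx(\gamma)$ over those with $dx<0$ ($+\infty$ if there are none). As (b) fails, $br+at\le0$, that is $r/a\le t/(-b)$, for all pairs of cycles with effects $(a,r)$ and $(-b,t)$. So $\rho_+\le\rho_-$. For every real $\rho\in[\rho_+,\rho_-]$,
$$dc(\gamma)\le\rho\,dx(\gamma)\quad\text{for all simple cycles }\gamma. \tag{1}$$
Indeed, if $dx(\gamma)>0$ then $dc(\gamma)/dx(\gamma)\le\rho_+\le\rho$. If $dx(\gamma)<0$ then $dc(\gamma)/dx(\gamma)\ge\rho_-\ge\rho$, and multiplying by $dx(\gamma)<0$ gives (1). If $dx(\gamma)=0$ then $dc(\gamma)\le0$ because (a) fails.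

*Example.* For loops $(1,1),(-1,-1)$ we have $\rho_+=\rho_-=1$. For loops $(1,-1),(-1,0)$ we have $\rho_+=-1$, $\rho_-=0$.

**Step 2: straightening.** We show that, as far as effects are concerned, paths of the form $u\alpha^jv$ suffice.

**Lemma 10 (straightening).** Let $S$ be of type $0$. For every path $\pi$ from $p$ to $q$ there is a path $\hat\pi=u\alpha^jv$ from $p$ to $q$ with $|u|+|v|\le C_1=3s^3$, $dx(\hat\pi)=dx(\pi)$, $dc(\hat\pi)\ge dc(\pi)$, where $j=0$ or $\alpha$ is a simple cycle with $dx(\alpha)\ne0$.

*Proof.* *A short skeleton.* Let $V$ be the set of vertices on $\pi$. Cut $\pi$ at the first occurrences of the vertices of $V$; this gives at most $s$ factors. Reduce each to a simple path with the same ends by cutting out simple cycles. We get a path $\sigma$ from $p$ to $q$ that visits all of $V$, with $|\sigma|\le s^2$, and a multiset $\mathcal M$ of simple cycles on $V$ with $\mathrm{eff}(\pi)=\mathrm{eff}(\sigma)+\sum_{\gamma\in\mathcal M}\mathrm{eff}(\gamma)$.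

*Cancellation.* Delete from $\mathcal M$ all cycles with $dx=0$; by (1) they have $dc\le0$. Then, as long as possible, delete $b$ cycles with $dx=a$ together with $a$ cycles with $dx=-b$, for some $a,b\in[1,s]$. Each deleted bundle has $dx=0$ and, by (1), $dc\le0$. So $dx$ is unchanged and $dc$ does not decrease. At the end, if some positive value $a$ occurs at least $s$ times, then every negative value $-b$ occurs fewer than $a\le s$ times, since $b\le s$. So either fewer than $s^2$ cycles with $dx<0$ remain, or fewer than $s^2$ cycles with $dx>0$ remain. By mirror symmetry, which turns (1) for $\rho$ into (1) for $-\rho$, assume the former.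

*Concentration on one cycle.* If no cycle with $dx>0$ remains, put $j=0$. Otherwise let $\alpha$ be a remaining one that maximizes $dc/dx$; it is the first *designated* copy. Let $a=dx(\alpha)\le s$. While there are at least $a$ remaining positive cycles that are not designated copies of $\alpha$, some nonempty sub-multiset of them has total displacement $j'a$ with $j'\ge1$ (prefix sums modulo $a$); replace it by $j'$ designated copies of $\alpha$. The displacement is unchanged. By maximality of $dc(\alpha)/a$, the replaced cycles had total $dc\le\frac{dc(\alpha)}{a}\cdot j'a=j'\,dc(\alpha)$, so $dc$ does not decrease. Each replacement lowers the number of non-designated cycles, so the process stops. At the end there are fewer than $s$ other positive cycles, fewer than $s^2$ negative ones, and $j$ copies of $\alpha$.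

*Reinsertion.* All these cycles run through vertices of $V$, and $\sigma$ visits all of $V$. Insert them, suitably rotated, into $\sigma$, all copies of $\alpha$ consecutively at one place. The result has the form $u\alpha^jv$ with $|u|+|v|\le s^2+(s^2+s)s\le3s^3$. $\square$

Lemma 10 says nothing about validity, and near counter $0$ the straightened path may be invalid. Let $S=\{p,q\}$ with a loop $\alpha=(1,1)$ at $p$, an edge $p\to q$ with effect $(0,-1)$ and an edge $q\to p$ with effect $(0,0)$. From counter $0$ the path $\alpha$, $p\to q$, $q\to p$ is valid. Its skeleton is $\sigma=(p\to q)(q\to p)$, and inserting $\alpha$ at the end of $\sigma$ gives a path that begins with an impossible subtraction. The next step shows that this danger exists only for counters below a constant.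

**Step 3: convexity.** We bound how far a straight path strays from its two ends. Put $C_2=C_1+s$. Let $u\alpha^jv$ be a path with $|u|+|v|\le C_1$, $|\alpha|\le s$, leading (as a path, ignoring bounds) from $(x,c)$ to $(x',\hat c)$. Then all its positions lie in $[\min(x,x')-C_2,\max(x,x')+C_2]$, and all its counter values lie in $[\min(c,\hat c)-ZC_2,\max(c,\hat c)+ZC_2]$. Indeed, points inside $u$ or $v$ are within $C_1$ in position, and within $ZC_1$ in counter, of an endpoint. The points $(x,c)+\mathrm{eff}(u)+l\,\mathrm{eff}(\alpha)$, $0\le l\le j$, lie on a segment whose ends are that close to the two endpoints, and a prefix of $\alpha$ adds at most $s$, resp. $Zs$.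

**Step 4: straightening high runs.** Put $W=C_2$ and $B=ZC_2$. Call a configuration *low* if its counter is $<B$ and *high* otherwise.

> (2) If a $W$-deep $S$-run from $\kappa$ to $\kappa'$ has only high configurations, then its straightening, executed from $\kappa$, is a valid $S$-run. In particular $\mathrm{Str}(\kappa,\kappa')$ holds.

By convexity, positions stay in $[1,m]$, since both end positions are $W$-deep. Counters stay $\ge B-ZC_2=0$, since the start counter is $\ge B$ and the new end counter is at least the old one, which is $\ge B$.

## 12. Type $0$: low configurations, tame and wild excursions

**Step 1: the relation.** Put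
$$P_S=R^8,\qquad R=\mathrm{Id}\cup\mathrm{Step}\cup\mathrm{Str}\cup F_H,$$
with $H$ chosen below. It is Presburger, and it is sound because each factor is. The rest of the section proves completeness. Consider a $W$-deep $S$-run from $\kappa$ to $\kappa'=(q',x',c')$.

**Step 2: up to the first low configuration.** If there is no low configuration, (2) gives $\mathrm{Str}(\kappa,\kappa')$. Otherwise let $\kappa_1$ be the first one. Either $\kappa=\kappa_1$, or everything before $\kappa_1$ is high, and then $\mathrm{Str}\circ\mathrm{Step}$ relates $\kappa$ to $\kappa_1$: by (2), $\mathrm{Str}$ relates $\kappa$ to the predecessor of $\kappa_1$, with its exact counter, because $\mathrm{Str}$ allows arriving higher. So it remains to relate $\kappa_1$ to $\kappa'$ by at most six factors from $R$.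

**Step 3: the flat case $\rho_+\le0\le\rho_-$.** Here nothing can climb. By (1) with $\rho=0$, simple cycles have $dc\le0$, so every path has $dc\le sZ$. All counters from $\kappa_1$ on are at most $H:=B+sZ$, and $F_H(\kappa_1,\kappa')$ holds.

**Step 4: the case $\rho_+>0$, constants.** If the case is not flat, then $\rho_+>0$ or $\rho_-<0$. In the latter case the mirror image has $\rho_+>0$, its $\rho_+$ being $-\rho_-$. So assume $\rho_+>0$. Put $\rho=\rho_+\le\rho_-$, attained by a simple cycle $\alpha^*$ with $a^*=dx(\alpha^*)\in[1,s]$, so $dc(\alpha^*)=\rho a^*$. For every path,
$$dc(\pi)\le\rho\,dx(\pi)+K,\qquad K:=s(Z+\rho). \tag{3}$$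
To see this, decompose $\pi$ into a simple path $\pi_0$ and simple cycles. By (1), $dc(\pi)\le dc(\pi_0)+\rho\,(dx(\pi)-dx(\pi_0))\le sZ+\rho\,dx(\pi)+\rho s$. Let
$$D_0=\max\bigl(3s^2,(B+K)/\rho\bigr),\qquad C_5=Z\bigl(C_1+s(D_0+C_1)\bigr),$$
and choose integers
$$H_0\ge Z+\max\bigl(C_5,\,3s^2(Z+\rho)\bigr)+ZC_2+B+K+3\rho s^2,\qquad H=H_0+B+Z(C_2+2).$$

The meaning is this. By (3), from a low configuration the run can only end at a counter that is at most $\rho$ times its displacement plus a constant, and repeating $\alpha^*$ achieves $\rho$ times the displacement up to a constant. So as soon as the run *could* have a counter about $H_0$ higher than it has, the whole remaining run can be replaced by one straight path. As long as it could not, its counters can be kept below $H$.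

**Step 5: excursions.** We cut the run at its low configurations $\kappa_1,\dots,\kappa_\mu$, in temporal order. Between $\kappa_l$ and $\kappa_{l+1}$ the run is either a single step or an *excursion* $e\,\pi'\,e'$, with single steps $e,e'$ and a possibly empty path $\pi'$ through high configurations only. In an excursion replace $\pi'$ by its straightening $\hat\pi'$, valid by (2). It starts at a counter $<B+Z$ and ends at a counter $\tilde c$ at least the original one, so $e'$ is still executable. Call the excursion *tame* if $\tilde c\le H_0$, and *wild* otherwise.

In a tame excursion, by convexity, all counters of $e\hat\pi'e'$ are at most $\max(B+Z,H_0)+ZC_2+Z\le H$. It ends in the node of $\kappa_{l+1}$ with at least the counter of $\kappa_{l+1}$, and loss steps then lead to $\kappa_{l+1}$ exactly. Hence $F_H(\kappa_l,\kappa_{l+1})$ holds for tame excursions. It also holds for single steps between low configurations, as $B\le H$.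

**Step 6: no wild excursion.** By transitivity $F_H(\kappa_1,\kappa_\mu)$ holds. After $\kappa_\mu$ the run is empty, or a step followed by a possibly empty run through high configurations. By (2), $F_H\circ(\mathrm{Id}\cup\mathrm{Step}\circ\mathrm{Str})$ relates $\kappa_1$ to $\kappa'$: at most three factors.

**Step 7: a wild excursion exists.** Take the first one, from $\kappa_l$ to $\kappa_{l+1}=(q_e,x_e,c_e)$ with $c_e<B$. Then $F_H$ leads from $\kappa_1$ to $\kappa_l$, and executing $e$, $\hat\pi'$, $e'$ shows that $F_H\circ\mathrm{Step}\circ\mathrm{Str}\circ\mathrm{Step}$ relates $\kappa_1$ to $(q_e,x_e,\tilde c_e)$ with $\tilde c_e\ge H_0-Z$. We claim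
$$\mathrm{Str}\bigl((q_e,x_e,\tilde c_e),\kappa'\bigr), \tag{4}$$
which gives five factors in total.

Let $\pi''$ be the remaining original path from $\kappa_{l+1}$ to $\kappa'$, and $D=dx(\pi'')=x'-x_e$. By (3),
$$0\le c'\le B+\rho D+K,\qquad\text{so } D\ge-(B+K)/\rho. \tag{5}$$

*Case $D\ge3s^2$.* We build a straight path along $\alpha^*$ with the right displacement. Let $\theta=\theta_1\theta_2$ be a closed path at $q_e$ through a vertex $r$ of $\alpha^*$, with $\theta_1$ ending at $r$ and $|\theta|\le2s$; let $g=dx(\theta)$. Let $\tau$ be the path from $q_e$ to $q'$ obtained from $\pi''$ by deleting factors between repetitions of the pair (state, displacement modulo $a^*$), until no pair repeats. Each deletion changes the displacement by a multiple of $a^*$, so $dx(\tau)\equiv D\pmod{a^*}$, and $|\tau|\le sa^*\le s^2$. Put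
$$\pi^*=\theta_1(\alpha^*)^j\theta_2\,\theta^{a^*-1}\tau,\qquad ja^*=D-dx(\tau)-a^*g,$$
with $\alpha^*$ read from $r$. The number $D-dx(\tau)-a^*g$ is divisible by $a^*$ and is at least $D-s^2-2s^2\ge0$, so $j\in\mathbb N$ exists. Then $dx(\pi^*)=a^*g+ja^*+dx(\tau)=D$. The part outside $(\alpha^*)^j$ has length at most $a^*\cdot2s+s^2\le3s^2\le C_1$. Since $ja^*\ge D-3s^2$,
$$dc(\pi^*)\ge-3s^2Z+\rho ja^*\ge\rho D-3s^2(Z+\rho).$$
So $\pi^*$, started with counter $\tilde c_e$, ends with counter at least
$$H_0-Z+\rho D-3s^2(Z+\rho)\ \ge\ ZC_2+B+K+\rho D\ \ge\ \max(ZC_2,c'),$$
the last inequality by (5) and $D\ge0$.

*Case $D<3s^2$.* Then $|D|\le D_0$ by (5), and the straightening of $\pi''$ is short. Let $u\alpha^jv$ be that straightening. If $j\ne0$, then $dx(\alpha)\ne0$ and $j\le j|dx(\alpha)|=|D-dx(u)-dx(v)|\le|D|+C_1$. So its length is at most $C_1+s(D_0+C_1)$. Started with $\tilde c_e$, it ends with counter at least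
$$H_0-Z-C_5\ \ge\ ZC_2+B+K+3\rho s^2\ \ge\ \max(ZC_2,c'),$$
using $c'\le B+\rho D+K\le B+3\rho s^2+K$.

In both cases the path has the form required in $\mathrm{Str}$, and it leads to $(q',x')$ with final counter at least $c'$. Its start counter $\tilde c_e\ge H_0-Z\ge ZC_2$ and its end counter are both $\ge ZC_2$, so by convexity all counters stay $\ge0$. Since $x_e,x'\in[W+1,m-W]$ and $W=C_2$, all positions stay in $[1,m]$. This proves (4).

Altogether at most $2+5=7\le8$ factors are used; pad with $\mathrm{Id}$. There are finitely many simple cycles, so $\rho_\pm$ are computable rationals or infinite, and all constants are computable. This completes the proof of the Block Lemma. $\square$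

## 13. From one block to the whole word: proof of Theorem 3

**Step 1: one relation for all blocks.** Let $W\ge1$ be the maximum of the constants of the Block Lemma over all $i$ and $S$ ($W=1$ if $k=0$). Completeness remains true for larger $W$, since deepness becomes a stronger hypothesis while the relations $P_S$ are unchanged. On configurations of $u_n$ let
$$T=\mathrm{Id}\cup\mathrm{Step}\cup\bigcup_{i,S}P_{i,S},$$
where $\mathrm{Step}$ is now the global one-step relation, including moves between neighboring blocks and on end-markers, and $P_{i,S}$ is used in block $i$ with $m=n_i$. Then $T$ is Presburger uniformly in $n$, and $T\subseteq{\rightsquigarrow_n}$.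

**Step 2: boundedly many factors suffice.** Let $N_1=2|Q|(2+2kW)$ and $N_2=2N_1+2|Q|(N_1+1)$. We claim:

> (6) If a run on $u_n$ from $\kappa$ to $\kappa'$ visits each node at most twice, then $T^{N_2}(\kappa,\kappa')$.

Call a configuration *marked* if it lies on an end-marker, or in a block $i\in[1,k]$ at a position $x\le W$ or $x>n_i-W$. There are at most $2+2kW$ such cells, so at most $N_1$ marked configurations occur in the run, and at most $2N_1$ steps involve one. The remaining steps lie in at most $N_1+1$ maximal segments of unmarked configurations. Such a segment stays in one block: to leave a block, the head must be at position $1$ or $n_i$, which is marked as $W\ge1$. The segment is $W$-deep. Cut it at the edges between different SCCs of $G_i$. A path never returns to an SCC that it has left, so this gives at most $|Q|$ runs, each a $W$-deep $S$-run for some SCC $S$ and each visiting each node at most twice, and at most $|Q|-1$ single steps. By completeness, each of these $S$-runs is one factor $P_{i,S}$. The number of factors is at most $2N_1+(N_1+1)(2|Q|-1)\le N_2$; pad with $\mathrm{Id}$.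

**Step 3: the formula.** We show that $(v,c)\rightsquigarrow_n(v',c')$ holds if and only if one of the following two conditions holds:

- there is $c''\ge c'$ with $T^{N_2}\bigl((v,c),(v',c'')\bigr)$;
- there are a node $y$ and $d,d_1$ with $d_1>d$, $T^{N_2}\bigl((v,c),(y,d)\bigr)$, $T^{N_2}\bigl((y,d),(y,d_1)\bigr)$, and $v'$ is reachable from $y$ in the control graph.

(⇒) Apply Lemma 6. In case (A) the run satisfies the hypothesis of (6). In case (B) both parts of the run do.

(⇐) In the first condition use $T\subseteq{\rightsquigarrow_n}$, transitivity, and $c''\ge c'$. In the second, $(v,c)\rightsquigarrow_n(y,d)$ and $(y,d)\rightsquigarrow_n(y,d+1)$. By monotonicity the latter can be iterated, so $y$ is reached from $(v,c)$ with arbitrarily large counter. Then the graph path to $v'$ can be executed, ending with counter $\ge c'$.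

Both conditions are computable Presburger formulas for fixed states and block indices: $N_2$ does not depend on $n$; the node $y=(q'',i'',x'')$ is a finite disjunction over $(q'',i'')$ with $\exists x''$; and reachability is Presburger by Lemma 7(b). This proves Theorem 3, and with Section 4 also Theorems 2 and 1. $\blacksquare$

## 14. Every semilinear set occurs: proof of Theorem 4

"Only if" is Theorem 1. For "if", let $E\subseteq\mathbb N^k$ be semilinear; we build a net for $\{a_1^{n_1}\cdots a_k^{n_k}:n\in E\}$. By quantifier elimination $E$ is a Boolean combination of linear inequalities and congruences. The negation of $\ell\ge0$ is $-\ell-1\ge0$, and the negation of a congruence is a finite disjunction of congruences. So $E$ is a finite union of sets defined by conjunctions of congruences $\sum_j\lambda_jn_j\equiv r\pmod h$ and inequalities $\ell(n)=\sum_j\lambda_jn_j-\mu\ge0$ with integer coefficients.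

The net guesses a disjunct and checks membership in $a_1^*\cdots a_k^*$ and the congruences with finite memory. Then it treats the inequalities one by one, starting each with counter $0$. Write $\ell=\ell^+-\ell^-$, where $\ell^\pm$ have nonnegative coefficients and constants. The net adds $\ell^+(n)$ in one sweep and subtracts $\ell^-(n)$ in a second sweep. During the second sweep the counter never increases, so the sweep survives iff $\ell(n)\ge0$, leaving counter $\ell(n)$. Then the counter must be brought back to $0$ without a zero test: the net adds $\ell^-(n)$, reaching $\ell^+(n)$, and subtracts $\ell^+(n)$, in two more sweeps. This always succeeds and restores counter $0$. After all inequalities the net enters $q_{\rm acc}$. As the $a_j$ are distinct, the language is determined by its Parikh image, and the net accepts exactly the words with $n\in E$. $\square$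

## 15. Requiring a final zero brings back divisibility: proof of Proposition 5

Take the multiplying machine of Section 3, with the form check $n\ge1$: it checks $a^nb^m$ with $n\ge1$, sweeps over the $a$-block any number $j\ge0$ of times adding $n$ each time, sweeps once over the $b$-block subtracting $m$, and stops at $\dashv$. If the final counter must be $0$, it accepts iff $m=jn$ for some $j$, so its language is $\{a^nb^m:n\ge1,\ n\mid m\}$, a subset of $a^*b^*$.

Suppose that $E=\{(n,m):n\ge1,\ n\mid m\}$ were a finite union of linear sets. Let $n$ be larger than the first coordinates of all base points. Then $(n,n^2)\in E$ lies in one of the linear sets, and this set has a period $(\sigma,t)$ with $\sigma>0$. Adding the period $\lambda$ times stays in $E$, so $(n+\lambda\sigma)\mid(n^2+\lambda t)$ for all $\lambda\in\mathbb N$. The quotients are integers and converge to $t/\sigma$ as $\lambda\to\infty$, so they eventually equal $h=t/\sigma$. For such $\lambda$, $n^2+\lambda t=h(n+\lambda\sigma)=hn+\lambda t$, hence $n^2=hn$ and $t/\sigma=h=n$. So each of infinitely many $n$ needs a period of slope exactly $n$, but there are only finitely many periods, a contradiction. Hence $E$ is not semilinear, and Theorem 1 fails for this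 acceptance condition. $\square$
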